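\title{One-Predicate Fragments of Countable Linear Kripke Frames Are Decidable}

\begin{abstract}
Consider the intermediate predicate logic of a linear Kripke frame with constant domains, and keep only the sentences built from a single unary predicate. We prove that for every countable linear frame $K$ the set of such sentences valid on $K$ is decidable. Models are coded as two-colored linear orders. Refutability at the root passes from a rooted frame to every rooted frame that maps onto it monotonically, and every refutation on a countable rooted order $X$ can be moved to a ``regular'' order that is a monotone image of $X$. Regular orders are well-quasi-ordered by the relation of being a monotone image. Hence a frame matters only through a finite list of forbidden images, and Rabin's theorem on the monadic second-order theory of countable linear orders applies. We also show that exactly countably many fragments arise, that the finite list cannot in general be computed from the frame, and that the results persist when propositional letters and rigid equality are added.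
\end{abstract}

\section{The question}

\subsection{Sentences, frames, forcing}

Fix a first-order language without equality whose only nonlogical symbol is a unary predicate symbol $P$. Formulas are built from the atoms $P(x)$ and $\bot$ with $\wedge,\vee,\to,\forall,\exists$, and $\neg\varphi$ abbreviates $\varphi\to\bot$. Sentences of this language are called \emph{one-predicate sentences}.

A \emph{linear Kripke frame} is a nonempty linearly ordered set $K=(K,\le)$; its elements are called \emph{worlds}. A \emph{constant-domain model} on $K$ consists of a nonempty domain $D$, the same at every world, and sets $P_w\subseteq D$ for $w\in K$ such that $w\le w'$ implies $P_w\subseteq P_{w'}$. Forcing is defined by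
\begin{itemize}
\item $w\Vdash P(d)$ iff $d\in P_w$; never $w\Vdash\bot$; $\wedge$ and $\vee$ are evaluated pointwise;
\item $w\Vdash\varphi\to\psi$ iff for all $w'\ge w$, $w'\Vdash\varphi$ implies $w'\Vdash\psi$;
\item $w\Vdash\forall x\,\varphi$ iff $w'\Vdash\varphi(d)$ for all $w'\ge w$ and all $d\in D$;
\item $w\Vdash\exists x\,\varphi$ iff $w\Vdash\varphi(d)$ for some $d\in D$.
\end{itemize}
Forcing is persistent: if $w\Vdash\varphi$ and $w\le w'$, then $w'\Vdash\varphi$. The logic $L(K)$ is the set of sentences forced at every world of every constant-domain model on $K$. Its \emph{$1$ predicate fragment} is the set of one-predicate sentences in $L(K)$. We write ${\uparrow}k=\{w\in K:w\ge k\}$, and ``countable'' means finite or countably infinite.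

\subsection{What a sentence can see}

An element $d$ of the domain enters a model only through the set $U_d=\{w:d\in P_w\}$ of worlds at which it satisfies $P$. This is an up-set of a chain, and the up-sets of a chain are linearly ordered by inclusion. So a model is a family of cuts in $K$, and a sentence speaks about how these cuts are interleaved with each other and with the worlds. If $K$ has one world, this is classical logic with one unary predicate. With more worlds, sentences begin to measure $K$.

\begin{example}\label{ex:chi}
For $n\ge1$ let
\[
\chi_n=\forall x_0\cdots\forall x_{n+1}\ \bigvee_{i=0}^{n}\bigl(P(x_i)\to P(x_{i+1})\bigr).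
\]
Then $\chi_n\in L(K)$ iff $|K|\le n$. Suppose first that $w_0<\dots<w_n$ in $K$. Let $D=\{d_0,\dots,d_{n+1}\}$ with $U_{d_i}={\uparrow}w_i$ for $i\le n$ and $U_{d_{n+1}}=\emptyset$. Then $w_i$ forces $P(d_i)$ but not $P(d_{i+1})$, so $w_0$ forces none of the disjuncts. Conversely, if all disjuncts fail at some world for $d_0,\dots,d_{n+1}$, then $U_{d_i}\not\subseteq U_{d_{i+1}}$ for all $i\le n$. Hence $U_{d_0}\supsetneq\dots\supsetneq U_{d_{n+1}}$ are $n+2$ distinct up-sets, while a chain with $|K|\le n$ elements has only $|K|+1\le n+1$ up-sets.
\end{example}

\begin{example}\label{ex:alphabeta}
Let $\alpha=\exists x\,(P(x)\to\forall y\,P(y))$ and $\beta=\exists x\,(\exists y\,P(y)\to P(x))$. By the definition of forcing, $k\Vdash\alpha$ iff there is a smallest set among the $U_d\cap{\uparrow}k$, and $k\Vdash\beta$ iff there is a largest. If there is no smallest, there are $U_0\supsetneq U_1\supsetneq\cdots$ among these sets, and worlds $w_i\in U_i\setminus U_{i+1}$ form a strictly ascending sequence. If there is no largest, there are $U_0\subsetneq U_1\subsetneq\cdots$, and worlds $w_i\in U_{i+1}\setminus U_i$ form a strictly descending sequence in ${\uparrow}k$. Conversely, from such sequences of worlds one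 obtains refuting models with $D=\mathbb N$ and $U_i={\uparrow}w_i$. Hence
\begin{center}
$\alpha\in L(K)$ iff $K$ has no infinite strictly ascending sequence;\qquad $\beta\in L(K)$ iff every ${\uparrow}k$ is well-ordered.
\end{center}
In particular $\beta\in L(\omega^*)$, although the reverse $\omega^*$ of $\omega$ is not well-ordered: only the sets ${\uparrow}k$ matter, and here they are finite.
\end{example}

\subsection{The question and the answer}

The paper \cite{source} studies the logics $L(K)$ of well-ordered or dually well-ordered frames $K$ of order type below $\omega^\omega$. It remarks that their $1$ predicate fragments seem to be decidable, via a suitable embedding into Rabin's decidable monadic second-order theory S2S of the full binary tree, and asks ``whether the same holds for the 1 predicate fragments of arbitrary linear countable Kripke'' frames. (We do not use that remark.) We take the question as one about decidability: is the fragment decidable for every fixed countable $K$, with a procedure that may depend on $K$?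

For a tame $K$ one expects that a theorem of Rabin type settles the matter. The difficulty is that an arbitrary $K$ can be wild. For an infinite set $S\subseteq\{2,3,\dots\}$ let
\[
K_S=\sum_{n\in S}(\mathbb Q+n),
\]
where $n$ denotes a chain with $n$ elements and the summands are ordered by $n$. For $n\ge2$, a run of exactly $n$ consecutive elements that cannot be prolonged at either end exists in $K_S$ iff $n\in S$. So the first-order theory of $K_S$ alone computes $S$: there are continuum many countable linear frames, and some have undecidable first-order theories. For such $K$, interpreting the fragment in a theory of $K$ does not give a decision procedure. Moreover, there are only countably many algorithms, so a positive answer must explain why these continuum many frames have only countably many fragments among them.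

\begin{theorem}\label{thm:main}
For every countable linear Kripke frame $K$, the $1$ predicate fragment of $L(K)$ is decidable.
\end{theorem}

\subsection{The plan}

Call a frame \emph{rooted} if it has a least element, its root.

\emph{Coding.} A model with countable domain on a countable frame becomes a countable linear order with two colors: worlds, and elements of $D$, each placed at its cut. Forcing becomes first-order (Section~\ref{sec:coding}). Here linearity of $K$, constancy of the domain and the restriction to one predicate are used: with two predicates an element would have two cuts, which one place in an order cannot record.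

\emph{Monotonicity.} If a rooted frame $Y$ maps monotonically onto $X$, then every sentence refuted at the root of a model on $X$ is refuted at the root of a model on $Y$. Write $X\preceq Y$.

\emph{Approximation.} There is a class $\mathcal R$ of regular orders, given by finite terms, such that a sentence refuted on a countable rooted $X$ is refuted on some $F\in\mathcal R$ with $F\preceq X$. Section~\ref{sec:omegaomega} does this by hand for $X=\omega^\omega$; the general proof is in Sections~\ref{sec:regular}--\ref{sec:reduction}.

\emph{Finiteness.} $\mathcal R$ is well-quasi-ordered by $\preceq$. So the set of $F\in\mathcal R$ that are \emph{not} images of any ${\uparrow}k$ has a finite basis $\mathcal G$, and $K$ may be replaced by the class of all countable rooted orders that have no $G\in\mathcal G$ as an image. That class is definable in monadic second-order logic, and Rabin's theorem applies (Section~\ref{sec:decision}).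

Section~\ref{sec:supplements} contains supplements, among them the exact number of fragments and the fact that no algorithm is uniform in $K$, so that $\mathcal G$ cannot in general be computed from $K$.

\section{Linear orders, images, well-quasi-orders}\label{sec:orders}

$A+B$ is the ordered sum, and $A\cdot\omega$, $A\cdot\omega^*$ are the sums of $\omega$ and of $\omega^*$ copies of $A$. An order is \emph{rooted} if it has a least element and \emph{bounded} if it is nonempty with a least and a greatest element. $1$ is the one-point order. Orders are identified up to isomorphism where convenient.

\paragraph{Images.} For nonempty linear orders, $X\preceq Y$ (``$X$ is an \emph{image} of $Y$'') means that there is a surjection $f:Y\to X$ such that $y\le y'$ implies $f(y)\le f(y')$. The following facts are immediate.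
\begin{itemize}
\item[(I1)] $\preceq$ is reflexive and transitive, and if $X\preceq Y$, the reverse of $X$ is an image of the reverse of $Y$.
\item[(I2)] If $X_i\preceq Y_i$ for all $i$ in a nonempty linear order $I$, then $\sum_IX_i\preceq\sum_IY_i$.
\item[(I3)] If $X\preceq Y$, then $X$ embeds in $Y$: choose one preimage of each point.
\item[(I4)] If $f:Y\to X$ is a monotone surjection, then $f[{\uparrow}y]={\uparrow}f(y)$. Indeed, if $x>f(y)$ and $f(y'')=x$, then $y''>y$, since $y''\le y$ would give $x\le f(y)$.
\item[(I5)] (\emph{Absorption}) Let $Y=Y_1+Y_2+Y_3$ and $X\preceq Y_2$. If $Y_1=\emptyset$ or $X$ has a least element, and $Y_3=\emptyset$ or $X$ has a greatest element, then $X\preceq Y$: map $Y_1$ to $\min X$ and $Y_3$ to $\max X$.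
\end{itemize}
The conditions in (I5) matter: $\omega\not\preceq\omega+1$, because an image of an order with a greatest element has a greatest element.

\paragraph{Well-quasi-orders.} A quasi-order is a \emph{well-quasi-order} (\emph{wqo}) if it has no infinite \emph{bad} sequence, that is, no sequence $t_0,t_1,\dots$ with $t_i\not\preceq t_j$ for all $i<j$. We use these standard facts. Every infinite sequence in a wqo has an infinite subsequence that is ascending, $t_{i_0}\preceq t_{i_1}\preceq\cdots$. Finite products, finite unions and monotone images of wqos are wqo. Every upward closed subset $\mathcal U$ of a wqo has a finite \emph{basis}: a finite $\mathcal G\subseteq\mathcal U$ such that every element of $\mathcal U$ lies above some $G\in\mathcal G$.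

\paragraph{Scattered orders.} An order is \emph{scattered} if it contains no copy of $\mathbb Q$. By Cantor's theorem a countable densely ordered set with at least two points is one of $\mathbb Q$, $1+\mathbb Q$, $\mathbb Q+1$, $1+\mathbb Q+1$. So:
\begin{itemize}
\item[(S1)] A countable order is non-scattered iff it has a densely ordered subset with at least two points. In particular, a countable scattered order with at least two points is not dense, so it contains two consecutive elements.
\item[(S2)] If $X$ is the union of an initial part and a final part, both scattered, then $X$ is scattered. For a copy of $\mathbb Q$ in $X$ would meet one of the two parts in a set containing a nontrivial interval of that copy.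
\end{itemize}

\section{Refutations as colored orders}\label{sec:coding}

\subsection{Rooted frames and images}

A rooted order $X$ \emph{refutes} $\varphi$ if some constant-domain model on $X$ does not force $\varphi$ at the root. Forcing at $w$ depends only on ${\uparrow}w$, and a model on ${\uparrow}k$ extends to $K$ by $P_w=\emptyset$ for $w<k$. Hence
\begin{equation}\label{eq:rooted}
\varphi\notin L(K)\iff{\uparrow}k\text{ refutes }\varphi\text{ for some }k\in K.
\end{equation}

\begin{lemma}\label{lem:image}
Let $X\preceq Y$ be rooted. If $X$ refutes $\varphi$, then $Y$ refutes $\varphi$.
\end{lemma}

\begin{proof}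
Let $f:Y\to X$ be a monotone surjection; it maps the root to the root. Given a model on $X$, keep the domain and put $P_y:=P_{f(y)}$. Since $f[{\uparrow}y]={\uparrow}f(y)$ by (I4), induction on formulas gives $y\Vdash\psi(\bar d)$ iff $f(y)\Vdash\psi(\bar d)$.
\end{proof}

\begin{lemma}\label{lem:LS}
If a countable rooted $X$ refutes $\varphi$, it does so in a model with countable domain.
\end{lemma}

\begin{proof}
Take a refuting model with domain $D$. Since $X$ is countable, there is a countable nonempty $D_0\subseteq D$ closed under the following for all $w\in X$, all subformulas of $\varphi$ and all $\bar d$ in $D_0$. If $w\Vdash\exists x\,\psi(x,\bar d)$, then some witness lies in $D_0$. If $w\not\Vdash\forall x\,\psi(x,\bar d)$, then some $d\in D_0$ satisfies $w'\not\Vdash\psi(d,\bar d)$ for some $w'\ge w$. By induction on subformulas, forcing with parameters in $D_0$ does not change when $D$ is replaced by $D_0$.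
\end{proof}

\subsection{The coding}

A \emph{colored order} $Y$ is a countable linear order, possibly empty, partitioned into two colors $W$ (worlds) and $D$. Its \emph{world part}, the suborder of worlds, is denoted $W_Y$. We call $Y$ \emph{world-free} if $W_Y=\emptyset$. If $W_Y$ is rooted and $D\ne\emptyset$, then $Y$ defines a model $M_Y$ on $W_Y$ with domain $D$ and
\[
P_w=\{d\in D:d<w\}.
\]
Forcing in $M_Y$ is first-order in $(Y,<,W)$. For a variable $u$ (for a world) define $\tau_u$ as follows, where $v$ is always a fresh variable: $\tau_u(P(x))$ is $x<u$, $\tau_u(\bot)$ is $\bot$, $\tau_u$ commutes with $\wedge$ and $\vee$, and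
\begin{align*}
\tau_u(\psi\to\chi)&=\forall v\,\bigl(W(v)\wedge u\le v\wedge\tau_v(\psi)\to\tau_v(\chi)\bigr),\\
\tau_u(\forall x\,\psi)&=\forall v\,\bigl(W(v)\wedge u\le v\to\forall x(\neg W(x)\to\tau_v(\psi))\bigr),\\
\tau_u(\exists x\,\psi)&=\exists x\,\bigl(\neg W(x)\wedge\tau_u(\psi)\bigr).
\end{align*}
By induction, $u\Vdash\psi(\bar d)$ in $M_Y$ iff $Y\models\tau_u(\psi)(\bar d)$. Therefore the sentence
\[
\varphi^\sharp=\exists u\,\bigl(W(u)\wedge\forall v(W(v)\to u\le v)\wedge\exists x\,\neg W(x)\wedge\neg\tau_u(\varphi)\bigr)
\]
says that $W$ has a least element, $D\ne\emptyset$, and the root of $M_Y$ does not force $\varphi$.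

\begin{lemma}\label{lem:coding}
A countable rooted $X$ refutes $\varphi$ iff there is a colored order $Y$ with $W_Y\cong X$ and $Y\models\varphi^\sharp$.
\end{lemma}

\begin{proof}
If $Y$ exists, then $M_Y$ is a refuting model. Conversely, by Lemma~\ref{lem:LS} take a refuting model with countable domain $D$ disjoint from $X$. The up-sets $U_d=\{w:d\in P_w\}$ are linearly ordered by inclusion. Fix a linear order $\lhd$ of $D$. On $X\sqcup D$ keep the order of $X$ and put
\begin{itemize}
\item $d<w$ iff $w\in U_d$, and $w<d$ iff $w\notin U_d$;
\item $d<d'$ iff $U_d\supsetneq U_{d'}$, or $U_d=U_{d'}$ and $d\lhd d'$.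
\end{itemize}
This relation is irreflexive and total. It is transitive:
\begin{itemize}
\item $d<d'<w$ gives $w\in U_{d'}\subseteq U_d$, so $d<w$.
\item $d<w<d'$ gives $w\in U_d\setminus U_{d'}$, so $U_d\supsetneq U_{d'}$ and $d<d'$.
\item $w<d<d'$ gives $w\notin U_d\supseteq U_{d'}$, so $w<d'$.
\item $w<d<w'$ gives $w\notin U_d\ni w'$, so $w<w'$ because $U_d$ is an up-set.
\item $d<w<w'$ gives $w\in U_d$, hence $w'\in U_d$ and $d<w'$.
\item $w<w'<d$ gives $w'\notin U_d$, hence $w\notin U_d$ and $w<d$.
\item Three worlds: clear. Three elements of $D$: they are ordered lexicographically, first by reverse inclusion of up-sets and then by $\lhd$.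
\end{itemize}
So we obtain a colored order $Y$ with world part $X$, and $M_Y$ is the given model.
\end{proof}

\subsection{Types and composition}

For $n\ge1$ let $Y\equiv_nY'$ mean that $Y$ and $Y'$ satisfy the same first-order sentences of quantifier rank at most $n$ in the language $<,W$ with equality. There are finitely many $\equiv_n$-classes, called \emph{$n$-types}. If $\varphi^\sharp$ has quantifier rank $n$ and $Y\models\varphi^\sharp$, every $Y'\equiv_nY$ also satisfies $\varphi^\sharp$. So we may change $Y$ freely as long as we preserve its $n$-type. This can be done piece by piece:

\begin{lemma}[Composition]\label{lem:comp}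
If $I$ is a linear order and $Y_i\equiv_nY_i'$ for all $i\in I$, then $\sum_IY_i\equiv_n\sum_IY_i'$.
\end{lemma}

\begin{proof}
By the Ehrenfeucht--Fra\"iss\'e theorem, Duplicator has a winning strategy in the $n$-round game on each pair $(Y_i,Y_i')$. In the game on the sums, when Spoiler picks a point in the $i$-th summand of one sum, Duplicator answers in the $i$-th summand of the other, following the $i$-th strategy for the moves made so far in that summand. Each summand sees at most $n$ rounds. At the end, colors, equality and order agree within each summand by the component strategies. Between different summands, order and equality are decided by the indices, which are the same on both sides. (Since $n\ge1$, $Y_i$ is empty iff $Y_i'$ is.)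
\end{proof}

\section{The first irregular ordinal}\label{sec:omegaomega}

The successor ordinals below $\omega^\omega$ are built from $1$ by finitely many applications of $A+B$ and $A\cdot\omega+C$; the ordinal $\omega^\omega$ needs a limit of longer and longer terms. It is the smallest ordinal at which the main idea is visible.

\begin{proposition}\label{prop:omegaomega}
The one-predicate sentences in $L(\omega^\omega)$ are those that belong to $L(\omega^m)$ for all $m\ge1$.
\end{proposition}

\begin{proof}
Every nonempty final segment of $\omega^\omega$ is isomorphic to $\omega^\omega$, and likewise for $\omega^m$. So by \eqref{eq:rooted} we must compare what $\omega^\omega$ and the $\omega^m$ refute.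

First, $\omega^m\preceq\omega^\omega$. Indeed, $\omega^\omega$ is the sum of the blocks $[0,\omega^m]$ and $(\omega^i,\omega^{i+1}]$ for $i\ge m$. Each block has order type $\omega^j+1$ for some $j\ge m$ and maps onto $\omega^{m-1}+1$: send the initial part $\omega^{m-1}$ identically and the rest to the top. So $\omega^m=(\omega^{m-1}+1)\cdot\omega\preceq\omega^\omega$. By Lemma~\ref{lem:image}, what is refuted on $\omega^m$ is refuted on $\omega^\omega$.

Conversely, let $\omega^\omega$ refute $\varphi$. By Lemma~\ref{lem:coding} there is a colored order $Y\models\varphi^\sharp$ with $W_Y=\omega^\omega$; let $n$ be the quantifier rank of $\varphi^\sharp$. For $i<j$ put $Y_{ij}=\{y:\omega^i<y\le\omega^j\}$. By Ramsey's theorem there are $i_0<i_1<\cdots$ such that all $Y_{i_ri_s}$ with $r<s$ have the same $n$-type. If $N$ is the set of points above all worlds, Lemma~\ref{lem:comp} gives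
\[
Y=\{y\le\omega^{i_0}\}+\sum_{r\in\omega}Y_{i_ri_{r+1}}+N\ \equiv_n\ Y':=\{y\le\omega^{i_0}\}+Y_{i_0i_1}\cdot\omega+N .
\]
Hence $Y'\models\varphi^\sharp$, and $W_{Y'}=(\omega^{i_0}+1)+(\omega^{i_1}+1)\cdot\omega=\omega^{i_1+1}$ refutes $\varphi$.
\end{proof}

Two features of this argument carry the whole paper. The worlds of $Y'$ are not the worlds of $Y$, but they form an \emph{image} of $W_Y$, so by Lemma~\ref{lem:image} everything refuted on $W_{Y'}$ is also refuted on $W_Y$. And $W_{Y'}$ is described by a finite term. Three things came for free here and must be earned in general.
\begin{itemize}
\item The repeated block $\omega^{i_1}+1$ is an image of all later blocks; this is why $W_{Y'}\preceq W_Y$. For arbitrary blocks a well-quasi-order will supply a block with this property.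
\item The blocks are regular already. In general they must first be approximated, by an argument that merges larger and larger intervals of a scattered order.
\item The order is scattered. Dense parts must be treated separately, and turn out to be easy.
\end{itemize}

\section{Regular scattered orders}\label{sec:regular}

Let $\mathcal T$ be the smallest class of orders, up to isomorphism, that contains $1$ and is closed under
\[
A+B,\qquad A\cdot\omega+C,\qquad C+A\cdot\omega^*,\qquad A\cdot\omega+B\cdot\omega^*.
\]
The limits $A\cdot\omega$ and $A\cdot\omega^*$ are never left open, so every member of $\mathcal T$ is countable and bounded. We insist on this because absorption (I5) needs end points. The class $\mathcal T$ is closed under reversal: reversal exchanges the second and third operations, and turns sums into sums and $A\cdot\omega+B\cdot\omega^*$ into another order of this form.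

\begin{lemma}\label{lem:wqo}
$(\mathcal T,\preceq)$ is a well-quasi-order.
\end{lemma}

\begin{proof}
We work with terms for the members of $\mathcal T$. By (I2) the four operations are monotone in both arguments. Moreover each result has both of its arguments as images, by (I5): use the first copy of $A$ in $A\cdot\omega$, the last copy of $A$ in $A\cdot\omega^*$ or of $B$ in $B\cdot\omega^*$, and the summands $A,B,C$ themselves.

Suppose there is a bad sequence of terms. Choose a minimal one: successively let $t_i$ have least size among the terms that continue $t_0,\dots,t_{i-1}$ to a bad sequence. Let $S$ be the set of immediate subterms of the $t_i$.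

\emph{$S$ is wqo.} Let $s_0,s_1,\dots$ be bad in $S$, with $s_j$ an immediate subterm of $t_{i(j)}$. Dropping an initial part we may assume that $i(0)$ is least among the $i(j)$. Then
\[
t_0,\dots,t_{i(0)-1},s_0,s_1,\dots
\]
is bad: if $t_p\preceq s_q$, then $t_p\preceq s_q\preceq t_{i(q)}$ with $p<i(0)\le i(q)$, which is impossible. Since $s_0$ is smaller than $t_{i(0)}$, this contradicts the choice of $t_{i(0)}$.

The term $1$ is an image of every order, so it does not occur in an infinite bad sequence. Hence infinitely many $t_i$ have the same outermost operation. As $S\times S$ is wqo, two of these, $t_i$ and $t_j$ with $i<j$, have componentwise comparable arguments, and monotonicity gives $t_i\preceq t_j$. This is a contradiction.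
\end{proof}

\section{Approximating scattered orders}\label{sec:scattered}

Fix $n\ge1$. For a colored order $Y$ and worlds $a\le b$ let $Y[a,b]=\{y\in Y:a\le y\le b\}$. A colored order $Y$ whose world part is bounded and scattered is \emph{good} if there is a colored order $Y'$ with
\[
Y'\equiv_nY,\qquad W_{Y'}\in\mathcal T,\qquad W_{Y'}\preceq W_Y .
\]
A single world is good. By composition and (I2), if $Y_1,Y_2$ are good and $N$ is world-free, then $Y_1+N+Y_2$, $N+Y_1$ and $Y_1+N$ are good. Also, $Y$ is good iff its reverse is good, since $\mathcal T$ is closed under reversal. The goal of this section is that every $Y$ with bounded scattered world part is good. The first step is the argument of Section~\ref{sec:omegaomega} for arbitrary blocks.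

\begin{lemma}[Limits]\label{lem:limit}
Let $Z$ be a colored order such that $W_Z$ is scattered, rooted and without maximum, every element of $Z$ is $\le$ some world, and $Z[a,b]$ is good for all worlds $a\le b$. Then there are $A,B\in\mathcal T$ and $Z'\equiv_nZ$ with
\[
W_{Z'}=B+A\cdot\omega\preceq W_Z .
\]
Dually, if $W_Z$ is scattered with a maximum but no minimum, every element of $Z$ is $\ge$ some world, and all $Z[a,b]$ are good, then there are $A,B\in\mathcal T$ and $Z'\equiv_nZ$ with $W_{Z'}=A\cdot\omega^*+B\preceq W_Z$.
\end{lemma}

\begin{proof}
The dual statement follows by reversing all orders. Let $X=W_Z$.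

\emph{Cutting into blocks.} Let $x_0<x_1<\cdots$ be cofinal in $X$. We want blocks of worlds that partition a final part of $X$ and are bounded, so each cut must be made between two consecutive worlds. By (S1) the interval $[x_i,x_{i+1}]$ of $X$ contains worlds $c_i<c_i^+$ that are consecutive in $X$. Then $c_i<c_i^+\le x_{i+1}\le c_{i+1}$, and the $c_i$ are cofinal. For $i<j$ let $Z_{ij}=\{z:c_i<z\le c_j\}$. This is a world-free piece followed by $Z[c_i^+,c_j]$, so it is good.

\emph{Making the types equal.} By Ramsey's theorem, after passing to a subsequence of the $c_i$ we may assume that all $Z_{ij}$ have the same $n$-type. Since every element of $Z$ is $\le$ some $c_i$,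
\[
Z=\{z\le c_0\}+\sum_{i\in\omega}Z_{i,i+1}.
\]

\emph{Choosing the block to repeat.} Let $X_i=W_{Z_{i,i+1}}$. As $Z_{i,i+1}$ is good, there is $Z_i'\equiv_nZ_{i,i+1}$ with $W_{Z_i'}=A_i\in\mathcal T$ and $A_i\preceq X_i$. The piece $\{z\le c_0\}$ is a world-free piece followed by $Z[\min X,c_0]$, hence good; choose $Z_*'\equiv_n\{z\le c_0\}$ with $W_{Z_*'}=B\in\mathcal T$ and $B\preceq[\min X,c_0]$. All the $Z_i'$ have the same $n$-type, so any one of them could be repeated without changing the type of $Z$; but the world part should also be an image of $X$. Here we use that $\mathcal T$ is wqo: there are $i_0<i_1<\cdots$ with $A_{i_0}\preceq A_{i_1}\preceq\cdots$. Put $A=A_{i_0}$ and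
\[
Z'=Z_*'+Z_{i_0}'\cdot\omega .
\]
Then $Z'\equiv_nZ$ by composition, and $W_{Z'}=B+A\cdot\omega$. A monotone surjection $X\to B+A\cdot\omega$ is obtained as follows. Map $[\min X,c_0]$ onto $B$, and $X_i$ with $i<i_0$ to $\max B$. Map $X_{i_r}$ onto the $r$-th copy of $A$, which is possible since $A\preceq A_{i_r}\preceq X_{i_r}$. Map $X_i$ with $i_r<i<i_{r+1}$ to the maximum of the $r$-th copy of $A$.
\end{proof}

The approximants $B+A\cdot\omega$ of Lemma~\ref{lem:limit} are open at one end. When something is placed behind them, they are closed off and return to $\mathcal T$:

\begin{lemma}[Gluing]\label{lem:glue}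
Let $Y$ be a colored order whose world part is bounded and scattered, and let $W_Y=C+C'$ with $C,C'$ nonempty. If $Y[a,b]$ is good whenever $a\le b$ both lie in $C$ or both lie in $C'$, then $Y$ is good.
\end{lemma}

\begin{proof}
Let $Z_1=\{y:y\le w\text{ for some }w\in C\}$ and $Z_2=\{y:y\ge w\text{ for some }w\in C'\}$. Then $Y=Z_1+N+Z_2$ with $N$ world-free, $W_{Z_1}=C$ and $W_{Z_2}=C'$. Since $Y$ has bounded world part, $C$ has a minimum and $C'$ a maximum.

If $C$ has a maximum $p$, then $Z_1$ is a world-free piece followed by $Y[\min C,p]$, so $Z_1$ is good, and there is $Z_1'\equiv_nZ_1$ with $W_{Z_1'}=E_1\in\mathcal T$ and $E_1\preceq C$. If $C$ has no maximum, Lemma~\ref{lem:limit} gives $Z_1'\equiv_nZ_1$ with $W_{Z_1'}=B_1+A_1\cdot\omega\preceq C$. Dually, there is $Z_2'\equiv_nZ_2$ whose world part is $E_2\in\mathcal T$ or $A_2\cdot\omega^*+B_2$, and is an image of $C'$. By composition $Y\equiv_nZ_1'+N+Z_2'$. The world part of this order is an image of $C+C'$ and is one of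
\[
E_1+E_2,\quad (E_1+A_2\cdot\omega^*)+B_2,\quad B_1+(A_1\cdot\omega+E_2),\quad B_1+(A_1\cdot\omega+A_2\cdot\omega^*)+B_2 .
\]
The brackets show that all four lie in $\mathcal T$.
\end{proof}

These are exactly the situations for which the four operations of $\mathcal T$ were introduced. To reach all scattered orders we identify worlds between which everything is good, and show that this identifies all worlds.

\begin{proposition}\label{prop:good}
Every colored order $Y$ whose world part is bounded and scattered is good.
\end{proposition}

\begin{proof}
Let $X=W_Y$. For $a\le b$ in $X$ put $a\approx b$ (and $b\approx a$) iff $Y[a',b']$ is good for all $a\le a'\le b'\le b$ in $X$. This relation is reflexive and symmetric.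

\emph{Transitivity.} Let $x\approx y$ and $y\approx z$. If $y$ is not strictly between $x$ and $z$, the interval between $x$ and $z$ is contained in one of the other two intervals and $x\approx z$. So let $a<b<c$ with $a\approx b\approx c$, and let $a\le a'\le c'\le c$. If $c'\le b$ or $a'\ge b$, then $Y[a',c']$ is good by assumption. Otherwise apply Lemma~\ref{lem:glue} to $Y[a',c']$ with $C=[a',b]$ and $C'=(b,c']$ (intervals of $X$). Its hypothesis holds because $a\approx b$ and $b\approx c$. So $Y[a',c']$ is good, and $a\approx c$.

\emph{There is only one class.} The classes of $\approx$ are convex, and $X/{\approx}$ embeds in $X$, so it is scattered. Suppose that it has at least two elements. By (S1) there are consecutive classes $C<C'$. Let $a\in C$ and $b\in C'$; we show $a\approx b$, a contradiction. Let $a\le a'\le b'\le b$. If $a',b'$ lie in the same class, $Y[a',b']$ is good. Otherwise $a'\in C$, $b'\in C'$, and Lemma~\ref{lem:glue} applies to $Y[a',b']$, whose world part is $\{w\in C:w\ge a'\}+\{w\in C':w\le b'\}$: any two worlds in the same part are equivalent. So $Y[a',b']$ is good.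

Hence $\min X\approx\max X$, so $Y[\min X,\max X]$ is good. Finally, $Y$ is this order with world-free pieces added at the two ends.
\end{proof}

\section{Reduction to regular orders}\label{sec:reduction}

\subsection{Non-scattered orders}

Density makes orders simple. Up to mutual images, the only countable bounded non-scattered order is $1+\mathbb Q+1$, and the only countable rooted order all of whose final parts ${\uparrow}m$ are non-scattered is $1+\mathbb Q$. For these orders the reduction needs no model theory. The remaining rooted non-scattered orders have no maximum but a scattered final part, and they will need both methods.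

\begin{lemma}\label{lem:dense}
Let $X$ be countable and nonempty.
\begin{itemize}
\item[(i)] If $X$ is bounded, then $X\preceq1+\mathbb Q+1$.
\item[(ii)] $X\preceq\mathbb Q$. If $X$ has a least element, then $X\preceq1+\mathbb Q$; if $X$ has a greatest element, then $X\preceq\mathbb Q+1$.
\item[(iii)] If $X$ is non-scattered, then $1+\mathbb Q+1\preceq X$.
\item[(iv)] If $X$ is rooted, then $1+\mathbb Q\preceq X$ iff $X$ has no maximum and every ${\uparrow}m$ $(m\in X)$ is non-scattered.
\end{itemize}
\end{lemma}

\begin{proof}
(i), (ii). If $|X|=1$ in (i), there is nothing to prove. Otherwise replace every point of $X$ by a copy of $\mathbb Q$, except that the distinguished least point (in (i) and in the second statement of (ii)) is replaced by $1+\mathbb Q$ and the distinguished greatest point (in (i) and in the third statement of (ii)) by $\mathbb Q+1$. The result is a countable dense order with exactly the required end points, so it is the stated order by Cantor's theorem. Collapsing each block to its point is a monotone surjection onto $X$.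

(iii) Let $x\sim y$ iff the closed interval between $x$ and $y$ is scattered. By (S2) this is an equivalence relation; its classes are convex. Each class is scattered, since two points $p<q$ of a copy of $\mathbb Q$ inside a class would have a non-scattered interval $[p,q]$. Two consecutive classes would have a scattered union by (S2), so their elements would be equivalent. Hence there are no consecutive classes, and $X/{\sim}$ is densely ordered. It has at least two elements because $X$ is non-scattered. So $X/{\sim}$ is one of $\mathbb Q$, $1+\mathbb Q$, $\mathbb Q+1$, $1+\mathbb Q+1$, and each of these has $1+\mathbb Q+1$ as an image, by (ii) applied to $1+\mathbb Q+1$ in the first three cases. Finally $X/{\sim}\preceq X$.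

(iv) Let $X$ have no maximum and every ${\uparrow}m$ be non-scattered. Then $X$ is non-scattered, because it is rooted, and the proof of (iii) applies. The order $X/{\sim}$ has a least element. If it had a greatest class $C$ and $m\in C$, then ${\uparrow}m\subseteq C$ would be scattered. So $X/{\sim}\cong1+\mathbb Q$, and $1+\mathbb Q\preceq X$. Conversely, let $f:X\to1+\mathbb Q$ be a monotone surjection. Then $X$ has no maximum, since $1+\mathbb Q$ has none. For $m\in X$, $f$ maps ${\uparrow}m$ onto ${\uparrow}f(m)$ by (I4); so ${\uparrow}f(m)$, which contains a copy of $\mathbb Q$, embeds in ${\uparrow}m$ by (I3).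
\end{proof}

\subsection{Five classes}

The countable rooted orders $X$ fall into five disjoint classes:
\begin{itemize}
\item[$\mathcal C_1$:] $X$ is non-scattered and has a maximum;
\item[$\mathcal C_2$:] $X$ has no maximum, and every ${\uparrow}m$ $(m\in X)$ is non-scattered;
\item[$\mathcal C_3$:] $X$ is scattered and has a maximum;
\item[$\mathcal C_4$:] $X$ is scattered and has no maximum;
\item[$\mathcal C_5$:] $X$ is non-scattered without maximum, and some ${\uparrow}m$ is scattered.
\end{itemize}
(Members of $\mathcal C_2$ are non-scattered because they are rooted.) The corresponding \emph{regular orders} are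
\begin{gather*}
\mathcal R_1=\{1+\mathbb Q+1\},\qquad\mathcal R_2=\{1+\mathbb Q\},\qquad\mathcal R_3=\mathcal T,\\
\mathcal R_4=\{B+A\cdot\omega:A,B\in\mathcal T\},\qquad\mathcal R_5=\{(1+\mathbb Q+1)+A\cdot\omega:A\in\mathcal T\},
\end{gather*}
and $\mathcal R=\mathcal R_1\cup\dots\cup\mathcal R_5$. All members are countable and rooted. Each $\mathcal R_c$ is a singleton or a monotone image of $\mathcal T$ or $\mathcal T\times\mathcal T$. So each $\mathcal R_c$, and hence $\mathcal R$, is wqo under $\preceq$ by Lemma~\ref{lem:wqo}.

\begin{proposition}\label{prop:reduction}
Let $X\in\mathcal C_c$ refute $\varphi$. Then some $F\in\mathcal R_c$ with $F\preceq X$ refutes $\varphi$.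
\end{proposition}

\begin{proof}
\emph{Cases $c=1,2$.} For the unique $F\in\mathcal R_c$ we have $F\preceq X\preceq F$ by Lemma~\ref{lem:dense}, and Lemma~\ref{lem:image} shows that $F$ refutes $\varphi$.

For $c\ge3$ take a colored order $Y$ with $W_Y=X$ and $Y\models\varphi^\sharp$ (Lemma~\ref{lem:coding}), and let $n$ be the quantifier rank of $\varphi^\sharp$.

\emph{Case $c=3$.} By Proposition~\ref{prop:good} there is $Y'\equiv_nY$ with $F:=W_{Y'}\in\mathcal T$ and $F\preceq X$. As $Y'\models\varphi^\sharp$, $F$ refutes $\varphi$.

\emph{Case $c=4$.} Write $Y=Z+N$ with $Z=\{y:y\le w\text{ for some world }w\}$ and $N$ world-free. All $Z[a,b]$ are good by Proposition~\ref{prop:good}, so Lemma~\ref{lem:limit} gives $Z'\equiv_nZ$ with $F:=W_{Z'}=B+A\cdot\omega\preceq X$. Then $Z'+N\equiv_nY$ satisfies $\varphi^\sharp$, and its world part $F\in\mathcal R_4$ refutes $\varphi$.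

\emph{Case $c=5$.} Here the dense part and the scattered tail are treated separately. Let ${\uparrow}m$ be scattered. It has no maximum, so it has at least two points and by (S1) contains worlds $c_0<c_0^+$ consecutive in $X$. Let $X_{\le c_0}=\{w\in X:w\le c_0\}$, so $X=X_{\le c_0}+{\uparrow}c_0^+$. Write
\[
Y=\{y\le c_0\}+Z+N,\qquad Z=\{y>c_0:y\le w\text{ for some world }w\},
\]
with $N$ world-free. Here $W_Z={\uparrow}c_0^+$ is scattered, rooted and without maximum, so by Proposition~\ref{prop:good} and Lemma~\ref{lem:limit} there is $Z'\equiv_nZ$ with $W_{Z'}=B+A\cdot\omega\preceq{\uparrow}c_0^+$ and $A,B\in\mathcal T$. Put $Y'=\{y\le c_0\}+Z'+N$. Then $Y'\equiv_nY$, so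
\[
W_{Y'}=(X_{\le c_0}+B)+A\cdot\omega
\]
refutes $\varphi$. Put $F=(1+\mathbb Q+1)+A\cdot\omega\in\mathcal R_5$. Since $X_{\le c_0}+B$ is bounded, $W_{Y'}\preceq F$ by Lemma~\ref{lem:dense}(i), and $F$ refutes $\varphi$ by Lemma~\ref{lem:image}. It remains to see $F\preceq X$. As ${\uparrow}c_0$ is scattered and $X$ is not, $X_{\le c_0}$ is non-scattered by (S2), so $1+\mathbb Q+1\preceq X_{\le c_0}$ by Lemma~\ref{lem:dense}(iii). Also $A\cdot\omega\preceq B+A\cdot\omega\preceq{\uparrow}c_0^+$, where the first step is absorption of $B$. Adding the two surjections gives $F\preceq X$.
\end{proof}

\section{Forbidden images and the decision procedure}\label{sec:decision}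

\subsection{A finite list of forbidden images}

We say that $X$ \emph{avoids} a set $\mathcal G$ of orders if no $G\in\mathcal G$ is an image of $X$.

\begin{proposition}\label{prop:forbidden}
Let $\mathcal X$ be any class of countable rooted linear orders. There is a finite set $\mathcal G\subseteq\mathcal R$ such that for every sentence $\varphi$ the following are equivalent:
\begin{itemize}
\item[(a)] some member of $\mathcal X$ refutes $\varphi$;
\item[(b)] some countable rooted $X$ that avoids $\mathcal G$ refutes $\varphi$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\mathcal R(\mathcal X)$ be the set of $F\in\mathcal R$ that are images of some member of $\mathcal X$. It is downward closed in $\mathcal R$, so its complement in $\mathcal R$ is upward closed and, $\mathcal R$ being wqo, has a finite basis $\mathcal G$.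

(a)$\Rightarrow$(b). A member $X$ of $\mathcal X$ avoids $\mathcal G$, since any $G\in\mathcal R$ with $G\preceq X$ lies in $\mathcal R(\mathcal X)$.

(b)$\Rightarrow$(a). By Proposition~\ref{prop:reduction} some $F\in\mathcal R$ with $F\preceq X$ refutes $\varphi$. If $F\notin\mathcal R(\mathcal X)$, then $G\preceq F\preceq X$ for some $G\in\mathcal G$, contrary to the choice of $X$. So $F\preceq X_0$ for some $X_0\in\mathcal X$, and $X_0$ refutes $\varphi$ by Lemma~\ref{lem:image}.
\end{proof}

Note that $\mathcal G$ does not depend on $\varphi$. The class of orders avoiding $\mathcal G$ may be much larger than $\mathcal X$; the gain is that it has a finite description.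

\subsection{Forbidden images in monadic second-order logic}

Monadic second-order logic (MSO) over a linear order has variables for elements and for subsets, with $<$ and membership.

\begin{lemma}\label{lem:delta}
From a term for $F\in\mathcal R$ one can compute an MSO formula $\delta_F(U)$ such that for every subset $U$ of a countable linear order, with $U$ assumed rooted if $F=1+\mathbb Q$,
\[
\delta_F(U)\text{ holds}\iff U\ne\emptyset\text{ and }F\preceq U .
\]
\end{lemma}

\begin{proof}
By (S1), ``$U$ is scattered'' is the MSO statement that no $S\subseteq U$ has at least two elements and is densely ordered.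
\begin{itemize}
\item $F=1$: $\delta_F(U)$ says $U\ne\emptyset$.
\item $F=1+\mathbb Q+1$: it says that $U$ is non-scattered. This is correct by Lemma~\ref{lem:dense}(iii) and, conversely, by (I3).
\item $F=1+\mathbb Q$: it says that $U$ is nonempty without maximum and that $\{u\in U:u\ge m\}$ is non-scattered for every $m\in U$. For rooted $U$ this is correct by Lemma~\ref{lem:dense}(iv).
\item $F=F_1+F_2$: it says that $U$ is the disjoint union of sets $U_1<U_2$ with $\delta_{F_1}(U_1)$ and $\delta_{F_2}(U_2)$. Given a monotone surjection $U\to F_1+F_2$, take the preimages of $F_1$ and $F_2$; conversely use (I2).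
\item $F=A\cdot\omega$: it says that there are $V,E\subseteq U$ with the following properties. Consider the convex equivalence relation on $U$ under which $x,y$ are equivalent iff the closed interval of $U$ between them lies in $V$ or is disjoint from $V$. Then $E$ contains exactly one point of each class, $E$ has order type $\omega$, and every class $G$ satisfies $\delta_A(G)$. If this holds, $U$ is an $\omega$-sum of blocks that have $A$ as an image, so $A\cdot\omega\preceq U$. Conversely, a monotone surjection $U\to A\cdot\omega$ splits $U$ into convex blocks $G_0<G_1<\cdots$ with $A\preceq G_i$. Take $V=\bigcup_iG_{2i}$, for which the classes are exactly the $G_i$, and any transversal $E$. That $E$ has order type $\omega$ is expressed by: $E$ is nonempty, has no maximum, every nonempty subset of $E$ has a minimum, and every non-minimal element of $E$ has an immediate predecessor in $E$.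
\item $F=A\cdot\omega^*$: dual.
\end{itemize}
Every member of $\mathcal R$ is obtained from $1$, $1+\mathbb Q+1$ and $1+\mathbb Q$ by sums and $\omega$- and $\omega^*$-multiples, and the clause for $1+\mathbb Q$ is needed only for this order itself. All the other clauses are correct for arbitrary $U$ (and false for $U=\emptyset$), so the recursion is sound.
\end{proof}

\subsection{Proof of Theorem \ref{thm:main}}

The only outside input is the theorem of Rabin \cite{rabin} in the following form: \emph{the MSO theory of the class of countable linear orders is decidable.} It follows from the decidability of S2S. Order the set $\{0,1\}^{<\omega}$ by $u<v$ iff $v0\sqsubseteq u$, or $u1\sqsubseteq v$, or $w0\sqsubseteq u$ and $w1\sqsubseteq v$ for some $w$, where $\sqsubseteq$ is the prefix relation. This compares the dyadic rationals with binary expansions $0.u1$ and $0.v1$, so it is a linear order isomorphic to the dyadic rationals in $(0,1)$, hence to $\mathbb Q$. It is definable in S2S. Every countable linear order is isomorphic to a suborder $A$ of it, so one quantifies over $A$ and relativizes to $A$.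

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal G$ be the finite set that Proposition~\ref{prop:forbidden} provides for $\mathcal X=\{{\uparrow}k:k\in K\}$; here countability of $K$ is used. By \eqref{eq:rooted}, $\varphi\notin L(K)$ iff some countable rooted $X$ that avoids $\mathcal G$ refutes $\varphi$. By Lemma~\ref{lem:coding} this holds iff there is a colored order $Y\models\varphi^\sharp$ whose world part avoids $\mathcal G$. By Lemma~\ref{lem:delta}, and since $\varphi^\sharp$ says that the world part is rooted, this means that some countable linear order satisfies the MSO sentence
\begin{equation}\label{eq:mso}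
\exists W\,\Bigl(\varphi^\sharp(W)\wedge\bigwedge_{G\in\mathcal G}\neg\delta_G(W)\Bigr),
\end{equation}
where $D$ is the complement of $W$. This sentence is computed from $\varphi$ and the fixed finite set $\mathcal G$, and by Rabin's theorem one can decide whether it holds in some countable linear order.
\end{proof}

The set $\mathcal G$ is shown to exist but is not computed from $K$. Since the procedure is uniform in $\mathcal G$ and $\varphi$, Theorem~\ref{thm:supp}(6) below shows that this cannot be avoided in general. For simple frames $\mathcal G$ can be found by hand.

\begin{example}\label{ex:codes}
\emph{$K=\omega^*$.} Every infinite countable rooted $X$ has $\omega$, $\omega+1$ or $1+\omega^*$ as an image. To see this, suppose first that $X$ contains $x_0<x_1<\cdots$, and let $I$ be the set of points below some $x_i$. Mapping points $\le x_0$ to $0$ and $(x_{i-1},x_i]$ to $i$ shows $\omega\preceq I$; if $I\ne X$, map $X\setminus I$ to an additional top point. If there is no such sequence, there is a strictly descending one, and the dual argument gives $1+\omega^*\preceq X$, since the root lies strictly below all members of the sequence. The members of $\mathcal R$ that are images of some ${\uparrow}k$ are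 the finite chains. So we may take $\mathcal G=\{\omega,\omega+1,1+\omega^*\}$, and the countable rooted orders avoiding $\mathcal G$ are the finite chains.

\emph{$K=\omega$.} The images of $\omega$ are the finite chains and $\omega$. If a countable rooted $X$ is infinite and not isomorphic to $\omega$, some $\{w\in X:w\le x\}$ is infinite. It has a maximum, so $\omega$ is not an image of it, and by the preceding paragraph $\omega+1$ or $1+\omega^*$ is; by (I5) the same is then an image of $X$. So we may take $\mathcal G=\{\omega+1,1+\omega^*\}$.

\emph{$K=K_S$.} For every $k\in K_S$ we have ${\uparrow}k\in\mathcal C_2$, so ${\uparrow}k\preceq1+\mathbb Q\preceq{\uparrow}k$ by Lemma~\ref{lem:dense}. Hence all members of $\mathcal R$ are images of ${\uparrow}k$, and $\mathcal G=\emptyset$. All the wild frames $K_S$ have the same fragment as $\mathbb Q$.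
\end{example}

\section{Supplements}\label{sec:supplements}

Let $\mathcal L^+$ be the language with one unary predicate $P$, propositional letters $p_1,p_2,\dots$ (interpreted by arbitrary up-sets of worlds) and rigid equality ($w\Vdash d=d'$ iff $d=d'$). For a class $\mathcal K$ of frames put $L(\mathcal K)=\bigcap_{K\in\mathcal K}L(K)$.

In Section~\ref{sec:decision} one finite set of images was forbidden for all orders. Here we allow the forbidden images to depend on the class $\mathcal C_c$. A \emph{code} is a tuple $\gamma=(\mathcal G_1,\dots,\mathcal G_5)$ of finite sets $\mathcal G_c\subseteq\mathcal R_c$, given by terms. A countable rooted order $X$ \emph{obeys} $\gamma$ if it avoids $\mathcal G_c$ for the $c$ with $X\in\mathcal C_c$. Let $L_\gamma$ be the set of sentences that are refuted by no countable rooted $X$ that obeys $\gamma$.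

\begin{theorem}\label{thm:supp}
The following hold when ``sentence'' means one-predicate sentence, and also when it means $\mathcal L^+$-sentence; ``fragment'' refers to the sentences in question.
\begin{itemize}
\item[(1)] There is one algorithm that, given a code $\gamma$ and a sentence $\varphi$, decides whether $\varphi\in L_\gamma$.
\item[(2)] For every class $\mathcal K$ of linear frames in which every ${\uparrow}k$ is countable (the frames themselves may be uncountable, e.g.\ $\omega_1^*$), the fragment of $L(\mathcal K)$ equals $L_\gamma$ for some code $\gamma$. In particular it is decidable.
\item[(3)] Every $L_\gamma$ is the fragment of $L(\mathcal K)$ for some class $\mathcal K$ of countable rooted linear frames.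
\item[(4)] Let $K$ be a linear frame with all ${\uparrow}k$ countable. Let $\mathcal R_c(K)$ be the set of all $F\in\mathcal R_c$ such that $F\preceq{\uparrow}k$ for some $k\in K$ with ${\uparrow}k\in\mathcal C_c$. Then $\varphi\in L(K)$ iff $\varphi\in L(F)$ for all $F\in\bigcup_c\mathcal R_c(K)$.
\item[(5)] The countable linear frames have exactly $\aleph_0$ distinct fragments.
\item[(6)] No algorithm, given an index of a decidable subset $K\subseteq\omega$ (with the usual order) and a one-predicate sentence $\varphi$, always decides whether $\varphi\in L(K)$.
\end{itemize}
\end{theorem}

\begin{proof}
\emph{The larger language.} We go through the proof and indicate the changes. Let $\varphi$ contain the letters $p_1,\dots,p_r$. Colored orders are now partitioned into $W,D,E_1,\dots,E_r$, and $\equiv_n$ refers to the language $<,W,D,E_1,\dots,E_r$. The sentence $\varphi^\sharp$ says in addition that each $E_i$ is a singleton $\{e_i\}$, and it requires $D\ne\emptyset$. Quantifiers over the domain are relativized to $D$, $\tau_u(p_i)$ is $\exists e\,(E_i(e)\wedge e<u)$, and equality is translated by equality. In \eqref{eq:rooted} make $p_i$ false at the worlds $w<k$. In Lemma~\ref{lem:image} pull back the up-sets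 of the $p_i$ and keep the domain. The proof of Lemma~\ref{lem:LS} is unchanged. In Lemma~\ref{lem:coding} order $D\sqcup\{e_1,\dots,e_r\}$ by the associated up-sets, with ties broken by a fixed linear order; the verification of transitivity is the same. Sections~\ref{sec:regular}--\ref{sec:reduction} use only these properties of colored orders: there are finitely many $n$-types, composition, reversal, and pieces without worlds may be added. These hold for the new colors. The condition that $E_i$ is a singleton is not part of the definition of a colored order but a conjunct of $\varphi^\sharp$, so it passes to every $Y'\equiv_nY$, even when pieces of $Y$ are repeated. In the MSO sentence \eqref{eq:msogamma} below, quantify existentially also over $D,E_1,\dots,E_r$ and require that they partition the complement of $W$.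

(1) Membership of $W$ in $\mathcal C_c$ is an MSO statement: for rooted $W$ it is a Boolean combination of statements about maxima and about scatteredness of $W$ and of the sets $\{w\in W:w\ge m\}$. By Lemmas~\ref{lem:coding} and~\ref{lem:delta}, $\varphi\notin L_\gamma$ iff some countable linear order satisfies
\begin{equation}\label{eq:msogamma}
\exists W\ \bigvee_{c=1}^{5}\Bigl(W\in\mathcal C_c\wedge\varphi^\sharp(W)\wedge\bigwedge_{G\in\mathcal G_c}\neg\delta_G(W)\Bigr).
\end{equation}
This sentence is computed from $\gamma$ and $\varphi$, and Rabin's theorem applies.

(2) By \eqref{eq:rooted}, $\varphi\notin L(\mathcal K)$ iff $\varphi$ is refuted by some member of $\mathcal X=\{{\uparrow}k:k\in K\in\mathcal K\}$. The set of $F\in\mathcal R_c$ that are images of no member of $\mathcal X\cap\mathcal C_c$ is upward closed in the wqo $\mathcal R_c$; let $\mathcal G_c$ be a finite basis of it, and let $\gamma=(\mathcal G_1,\dots,\mathcal G_5)$. Members of $\mathcal X$ obey $\gamma$, so what they refute is not in $L_\gamma$. Conversely, let $X\in\mathcal C_c$ obey $\gamma$ and refute $\varphi$. Proposition~\ref{prop:reduction} gives $F\in\mathcal R_c$ with $F\preceq X$ that refutes $\varphi$. If $F$ were an image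 of no member of $\mathcal X\cap\mathcal C_c$, then $G\preceq F\preceq X$ for some $G\in\mathcal G_c$, contrary to the choice of $X$. So $F\preceq X_0$ for some $X_0\in\mathcal X$, and $X_0$ refutes $\varphi$ by Lemma~\ref{lem:image}. Decidability follows from (1).

(3) Let $\mathcal K$ be the class of countable rooted orders that obey $\gamma$. By persistence, $\varphi\notin L(X)$ for a rooted $X$ iff $X$ refutes $\varphi$. So $\varphi\notin L(\mathcal K)$ iff $\varphi\notin L_\gamma$. (If $\mathcal K$ is empty, both sets contain all sentences.)

(4) If $\varphi\notin L(K)$, some ${\uparrow}k\in\mathcal C_c$ refutes $\varphi$, and Proposition~\ref{prop:reduction} gives $F\in\mathcal R_c(K)$ that refutes $\varphi$. Conversely, if $\varphi\notin L(F)$ with $F\in\mathcal R_c(K)$, then $F$ refutes $\varphi$ by persistence. Since $F\preceq{\uparrow}k$ for some $k$, Lemma~\ref{lem:image} and \eqref{eq:rooted} give $\varphi\notin L(K)$.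

(5) There are countably many codes, so (2) gives the upper bound. By Example~\ref{ex:chi}, finite chains of different sizes have different fragments.

(6) Let $K_e=\{0\}\cup\{s+1:\text{Turing machine }e\text{ halts at exactly step }s\}$. These sets are uniformly decidable in $e$. By Example~\ref{ex:chi}, $\chi_1\in L(K_e)$ iff $|K_e|=1$ iff machine $e$ never halts. So such an algorithm would solve the halting problem.
\end{proof}

\begin{remark}
As in Section~\ref{sec:decision}, one may also forbid a single finite set $\mathcal G\subseteq\mathcal R$ for all orders at once. With ``avoids $\mathcal G$'' in place of ``obeys $\gamma$'', items (1) and (3) hold by the same proofs, with \eqref{eq:mso} in place of \eqref{eq:msogamma}, and (2) follows from Proposition~\ref{prop:forbidden}.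
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Separating Intermediate Predicate Logics Of Well-Founded And Dually Well-Founded Structures By Monadic Sentences}, https://www.preining.info/pubs/jlc14.pdf

\bibitem{rabin}
Rabin, Trans.\ AMS \textbf{141} (1969).

\end{thebibliography}
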